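\title{A computable abelian $p$-group that no computable $p$-basic tree represents}

\begin{abstract}
A $p$-basic tree is a rooted tree read as a presentation of an abelian $p$-group: the nodes are the generators, and $p$ times a node is its parent. Every countable abelian $p$-group has such a presentation. Ash, Knight and Oates asked whether every computable abelian $p$-group is represented by a computable $p$-basic tree. We show that the answer is no: for every prime $p$ there is a computable reduced abelian $p$-group of length $\omega^2$ that is represented by no computable $p$-basic tree. We also show that $\omega^2$ is the least length of a counterexample: every computable abelian $p$-group whose reduced part has length less than $\omega^2$ is represented by a computable $p$-basic tree.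
\end{abstract}

\section{Introduction}\label{sec:intro}

Fix a prime $p$. A \emph{$p$-basic tree} is a set $T$ with a distinguished element $0$, the \emph{root}, and a \emph{parent map} $P\colon T\to T$ such that $P(0)=0$ and every $x\in T$ satisfies $P^n(x)=0$ for some $n\in\omega$. The elements of $T$ are its \emph{nodes}, and a node $y\neq0$ is a \emph{child} of $P(y)$. The group $G(T)$ \emph{represented by} $T$ is the abelian group generated by the nodes of $T$ subject to the relations that the root is the identity and that $px=P(x)$ for every $x\in T$.

A chain of $n$ nodes hanging from the root represents the cyclic group $\mathbb Z(p^n)$ of order $p^n$, generated by the lowest node. An infinite chain represents the group $\mathbb Z(p^\infty)$. Gluing trees at their roots gives the direct sum of their groups. For a first example of a different kind, let $z$ be a child of the root and hang from $z$ one chain of $n$ nodes for each $n\ge1$. Then $z$ is divisible by every power of $p$, and since $G(T)/\langle z\rangle\cong\bigoplus_{n\ge1}\mathbb Z(p^n)$, only the multiples of $z$ have this property. By a theorem of L.~Rogers, every countable abelian $p$-group is isomorphic to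 $G(T)$ for some countable $p$-basic tree $T$.

A $p$-basic tree is \emph{computable} if $T$ is a computable subset of $\omega$ and $P$ is a computable function on it. An abelian $p$-group is \emph{computable} if it has a copy whose domain is a computable subset of $\omega$ and whose group operation is computable. One direction is easy. Every element of $G(T)$ is uniquely a finite sum $\sum c_xx$ over non-root nodes with $0\le c_x<p$ (Lemma~\ref{lem:trees}), and two such sums are added by carrying: replace $px$ by $P(x)$ as long as some coefficient is at least $p$, which lowers the sum of the coefficients each time. So $G(T)$ is computable whenever $T$ is. The converse is the effective form of Rogers's theorem, and it is the subject of this paper.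

\medskip
\noindent\textbf{Question} (Ash, Knight and Oates; see \cite{IEE})\textbf{.} \emph{Is every computable abelian $p$-group isomorphic to $G(T)$ for some computable $p$-basic tree $T$?}
\medskip

The answer depends on how long the chain of subgroups $p^\alpha A$ is. For an abelian $p$-group $A$ put $p^0A=A$, $p^{\alpha+1}A=p(p^\alpha A)$, and $p^\lambda A=\bigcap_{\alpha<\lambda}p^\alpha A$ for limit ordinals $\lambda$. The \emph{length} of $A$ is the least $\alpha$ with $p^\alpha A=p^{\alpha+1}A$. For this $\alpha$ the subgroup $D=p^\alpha A$ is the largest divisible subgroup of $A$, and $A$ is \emph{reduced} if $D=0$. In general $A=R\oplus D$ with $R$ reduced, the \emph{reduced part}, and $p^\alpha A=p^\alpha R\oplus D$ is divisible exactly when $p^\alpha R=0$. The group of the example above is reduced of length $\omega+1$.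

\begin{theorem}\label{thm:main}
For every prime $p$ there is a computable reduced abelian $p$-group $G$ of length $\omega^2$ such that $G\not\cong G(T)$ for every computable $p$-basic tree $T$.
\end{theorem}

This answers the question in the negative. The second theorem is not needed for the answer; it shows that $\omega^2$ is the least length at which a counterexample occurs.

\begin{theorem}\label{thm:below}
If $G$ is a computable abelian $p$-group and $p^\alpha G$ is divisible for some $\alpha<\omega^2$ (that is, the reduced part of $G$ has length less than $\omega^2$), then $G\cong G(T)$ for some computable $p$-basic tree $T$.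
\end{theorem}

The proof of Theorem~\ref{thm:below} explains why one might guess a positive answer, and where the guess goes wrong. Passing from $G$ to $p^\omega G$ costs two Turing jumps, since $x\in p^\omega G$ means $\forall n\,\exists y\;p^ny=x$. The cost can be recovered: a tree for $p^\omega G$ that is computable from $0''$ can be converted into a computable tree for $G$. Doing this $N$ times handles reduced parts of length up to $\omega N$, and one might expect to continue. But each conversion uses a finite piece of information that the proof does not find effectively, namely an element of $p^\omega G\setminus p^{\omega+1}G$ or the knowledge that there is none. Finitely many such pieces can be written into a program. At length $\omega^2$ infinitely many conversions would be needed, and Theorem~\ref{thm:main} shows that the statement itself fails there.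

The proof of Theorem~\ref{thm:main} rests on something that a tree displays and a group can hide. A child $x$ of the root whose rank in $T$ is $\alpha$ gives a nonzero Ulm invariant $u_\alpha(G(T))$, and the rank of $x$ can be approximated from below by searching for descendants of $x$. We build $G$ so that its Ulm invariants vanish at the limits of such approximations. If $G\cong G(T)$, this drives the rank of a single node past $\omega,\omega2,\omega3,\dots$, which is impossible in a group of length $\omega^2$.

Sections~\ref{sec:algebra} and~\ref{sec:comp} collect the algebra and the computability that both theorems use. Section~\ref{sec:climb} isolates a property of Ulm invariants that defeats all computable trees. Sections~\ref{sec:jump}--\ref{sec:group} construct a computable group with this property. Section~\ref{sec:below} proves Theorem~\ref{thm:below} and is independent of Sections~\ref{sec:climb}--\ref{sec:group}.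

\section{Heights, ranks and Ulm invariants}\label{sec:algebra}

From now on ``group'' means countable abelian $p$-group, and ``tree'' means $p$-basic tree.

\subsection*{Heights and Ulm invariants}
The \emph{height} $\mathrm{ht}_A(x)$ of $x\in A$ is the largest ordinal $\alpha$ with $x\in p^\alpha A$ if there is one, and $\infty$ otherwise. We say that $x$ has \emph{infinite height} if $\mathrm{ht}_A(x)\ge\omega$. Since the $p^\alpha A$ are subgroups, $\mathrm{ht}(x+y)\ge\min(\mathrm{ht}(x),\mathrm{ht}(y))$, with equality if the two heights differ, and $\mathrm{ht}(cx)=\mathrm{ht}(x)$ for $c$ prime to $p$. The height of $x$ can grow, but not drop, when $A$ is replaced by a larger group.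

The \emph{socle} $A[p]=\{x\in A:px=0\}$ is a vector space over $\mathbb F_p$, and the \emph{Ulm invariants} of $A$ are
\[
u_\alpha(A)=\dim_{\mathbb F_p}\,(p^\alpha A)[p]\big/(p^{\alpha+1}A)[p]\in\{0,1,2,\dots,\infty\}.
\]
Thus $u_\alpha(A)\neq0$ if and only if some $z\in A[p]$ has height exactly $\alpha$. From $p^\beta(p^\alpha A)=p^{\alpha+\beta}A$ we get $u_{\alpha+\beta}(A)=u_\beta(p^\alpha A)$. From $p^\alpha\bigoplus_iA_i=\bigoplus_ip^\alpha A_i$ we get that $u_\alpha$ is additive on direct sums and that the height of an element of a direct sum is the least height of its components.

The only nonzero Ulm invariant of $\mathbb Z(p^{n+1})$ is $u_n=1$. For this reason we define the \emph{size} of $\mathbb Z(p^{n+1})$, or of an element of order $p^{n+1}$ that generates it, to be $n$. A \emph{basis} of a finite group is a family of generators of the summands of a decomposition into nonzero cyclic groups. A nonzero socle element of a cyclic group of size $n$ has height $n$, so in a finite group with a given basis the height of a nonzero socle element is the least size among the summands in which its component is nonzero. All our groups are built as increasing unions of finite groups,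 and the next lemma is how we control their Ulm invariants below $\omega$.

\begin{lemma}\label{lem:stages}
Let $A=\bigcup_sC_s$ be an increasing union of finite groups, and let $n<\omega$. If $u_n(A)\neq0$, then for all large $s$ every basis of $C_s$ has an element of size $n$.
\end{lemma}

\begin{proof}
Let $z\in A[p]$ have height exactly $n$ in $A$, say $z=p^ny$. Once $y\in C_s$ we have $z\in p^nC_s$, and $z\notin p^{n+1}C_s$ because $z\notin p^{n+1}A$. So $z$ is a nonzero socle element of height $n$ in $C_s$.
\end{proof}

A $p$-group $D$ is divisible if and only if $pD=D$, and then $D$ is a direct sum of $\dim D[p]$ copies of $\mathbb Z(p^\infty)$; this number is the \emph{rank} of $D$. The Ulm--Kaplansky theorem states that two countable $p$-groups are isomorphic if they have the same invariants $u_\alpha$ for all countable $\alpha$ and their largest divisible subgroups have the same rank. We use it in the following form.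

\begin{lemma}\label{lem:ulm}
If $u_n(A)=u_n(B)$ for all $n<\omega$ and $p^\omega A\cong p^\omega B$, then $A\cong B$.
\end{lemma}

\begin{proof}
Every ordinal $\ge\omega$ has the form $\omega+\beta$, and $u_{\omega+\beta}(A)=u_\beta(p^\omega A)=u_\beta(p^\omega B)=u_{\omega+\beta}(B)$. The largest divisible subgroup of $A$ is that of $p^\omega A$, and the same holds for $B$.
\end{proof}

\subsection*{Adjoining roots}
For $a\in A$, \emph{adjoining $g$ with $pg=a$} means passing to $(A\oplus\mathbb Zg)/\langle pg-a\rangle$. No nonzero multiple of $pg-a$ lies in $A$, so $A$ embeds in the new group, and every element of the new group is uniquely $x+cg$ with $x\in A$ and $0\le c<p$. \emph{Adjoining a $p^L$-th root of $a$} means adjoining $g_1,\dots,g_L$ in turn with $pg_1=a$ and $pg_{i+1}=g_i$. The new group is presented over $A$ by the generator $g=g_L$ and the relation $p^Lg=a$, and it contains $A$ with index $p^L$. If $A=A'\oplus A''$ and $a\in A'$, the new group is $\langle A',g\rangle\oplus A''$.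

\subsection*{Ranks}
Let $T$ be a tree. Define sets $T_\alpha$ of non-root nodes by $T_0=T\setminus\{0\}$, $T_{\alpha+1}=\{x\ne0:x\text{ has a child in }T_\alpha\}$, and $T_\lambda=\bigcap_{\alpha<\lambda}T_\alpha$ for limit $\lambda$. By induction on $\alpha$ these sets decrease, so each $T_\alpha\cup\{0\}$ is closed under $P$. The \emph{rank} $\mathrm{rk}(x)$ of a node $x\neq0$ is the largest $\alpha$ with $x\in T_\alpha$ if there is one, and $\infty$ otherwise. A leaf has rank $0$, the top node of a chain of $n+1$ nodes has rank $n$, and the node $z$ of the introduction has rank $\omega$. If $y$ is a child of $x\ne0$ and $\mathrm{rk}(y)\ge\alpha$, then $\mathrm{rk}(x)\ge\alpha+1$.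

\begin{lemma}\label{lem:trees}
Let $T$ be a tree and $\alpha$ an ordinal.
\begin{itemize}
\item[(a)] Every element of $G(T)$ is uniquely a finite sum $\sum c_xx$ over non-root nodes with $0\le c_x<p$, and $p^\alpha G(T)$ consists of the sums supported in $T_\alpha$. In particular $p^\alpha G(T)\cong G(T_\alpha\cup\{0\})$.
\item[(b)] For $t\in T$ let $\epsilon_t=1$ if $t\neq0$ and $\mathrm{rk}(t)=\alpha+1$, and $\epsilon_t=0$ otherwise. Then
\[
u_\alpha(G(T))=\sum_{t\in T}\big(\#\{x: x\text{ is a child of }t,\ \mathrm{rk}(x)=\alpha\}-\epsilon_t\big),
\]
where $\infty-1=\infty$, and all terms are nonnegative.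
\item[(c)] If $x$ is a child of the root and $\mathrm{rk}(x)=\alpha$, then $u_\alpha(G(T))\ge1$. If $w\neq w'$ are children of the same node and $\min(\mathrm{rk}(w),\mathrm{rk}(w'))=\alpha$, then $u_\alpha(G(T))\ge1$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The group $G(T)$ is the direct limit of the groups $G(F)$, where $F\subset T$ is finite, contains $0$ and is closed under $P$. If $F\subset F'$ are two such sets, then $F'$ arises from $F$ by adding nodes one at a time in order of distance from the root, and adding a node $y$ whose parent is present is the adjunction of $y$ with $py=P(y)$. So the maps $G(F)\to G(F')$ are injective, and by induction on $|F|$ the elements of $G(F)$ have unique normal forms as stated. Let $G_\alpha$ be the set of normal forms supported in $T_\alpha$. As $T_\alpha\cup\{0\}$ is a tree, the natural map $G(T_\alpha\cup\{0\})\to G(T)$ sends normal forms to normal forms; it is therefore injective with image $G_\alpha$, and $G_\alpha$ is the subgroup generated by $T_\alpha$. We have $G_0=G(T)$, and $G_\lambda=\bigcap_{\alpha<\lambda}G_\alpha$ by uniqueness of normal forms. Finally $pG_\alpha=G_{\alpha+1}$: if $x\in T_\alpha$ then $px=P(x)\in T_{\alpha+1}\cup\{0\}$,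 and every $y\in T_{\alpha+1}$ is $px$ for a child $x\in T_\alpha$. By induction $G_\alpha=p^\alpha G(T)$.

(b) The quotient $V=G_\alpha/G_{\alpha+1}$ is an $\mathbb F_p$-space, and by (a) the classes $\bar x$ of the nodes of rank exactly $\alpha$ form a basis. The image of $G_\alpha[p]$ in $V$ is isomorphic to $G_\alpha[p]/G_{\alpha+1}[p]$, so it has dimension $u_\alpha$. This image is the kernel of the map $V\to G_{\alpha+1}/G_{\alpha+2}$ induced by multiplication by $p$. Indeed, it lies in the kernel, and if $g\in G_\alpha$ and $pg\in G_{\alpha+2}=pG_{\alpha+1}$, then $pg=pg'$ with $g'\in G_{\alpha+1}$, so $g-g'\in G_\alpha[p]$ has the same class as $g$. Write $V=\bigoplus_tV_t$, where $V_t$ is spanned by the children of $t$ of rank $\alpha$. If $\epsilon_t=0$, then $t=0$ or $t\in T_{\alpha+2}$ or $V_t=0$, and the map vanishes on $V_t$. If $\epsilon_t=1$, then $t$ has a child in $T_\alpha$ and none in $T_{\alpha+1}$, so $V_t\neq0$, and the map sends every basis vector of $V_t$ to the basis vector $\bar t$ of $G_{\alpha+1}/G_{\alpha+2}$; its kernel on $V_t$ has codimension one. The vectors $\bar t$ for different $t$ are independent, so the kernel is the direct sum of the kernels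 on the $V_t$.

(c) In the first case the term $t=0$ in (b) is at least $1$. In the second case let $t$ be the common parent. If $\epsilon_t=1$, then all children of $t$ have rank at most $\alpha$, so $w$ and $w'$ both have rank $\alpha$ and the term of $t$ is at least $2-1$. If $\epsilon_t=0$, the term of $t$ is at least $1$.
\end{proof}

\section{Oracles, chains and guessing}\label{sec:comp}

We write $X'$ for the Turing jump of $X\subset\omega$ and $0^{(n)}$ for the $n$-th jump of the empty set, so that $(0^{(n)})''=0^{(n+2)}$. A relation is $\Sigma^0_n$ (respectively $\Pi^0_n$) if it is defined from a computable relation by $n$ alternating blocks of quantifiers over $\omega$ beginning with $\exists$ (respectively $\forall$). We use three standard facts.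
\begin{itemize}
\item[(C1)] A relation is $\Sigma^0_{n+1}$ if and only if it is computably enumerable (c.e.) in $0^{(n)}$. In particular $\Sigma^0_n$ and $\Pi^0_n$ relations are $0^{(n)}$-computable, and $0^{(n)}$-computable relations are both $\Sigma^0_{n+1}$ and $\Pi^0_{n+1}$.
\item[(C2)] For a $\Pi^0_2$ relation $R(x)$ there are uniformly c.e.\ sets $V_x$ such that $R(x)$ holds if and only if $V_x$ is infinite. (If $R(x)$ is $\forall u\,\exists v\,S(x,u,v)$, take $V_x=\{u:\forall u'\le u\,\exists v\,S(x,u',v)\}$.)
\item[(C3)] If $g(k,s)$ is computable and $g(k)=\lim_sg(k,s)$ exists in $\omega$ for every $k$, then $g$ is $0'$-computable.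
\end{itemize}
``Uniformly'' means that indices (programs) for the output are found effectively from indices for the input. Facts (C1)--(C3) hold uniformly. They also hold relative to any oracle $X$, uniformly in $X$, and so do all statements and proofs below: one replaces ``computable'' by ``$X$-computable'' and $0''$ by $X''$.

An \emph{$X$-computable chain} is an $X$-computable sequence of explicitly given finite groups and embeddings $C_0\subset C_1\subset\cdots$. Its union is an $X$-computable group, uniformly: code each element together with the stage at which it first appears. A direct sum of uniformly $X$-computable chains is again the union of an $X$-computable chain: at stage $s$ take the sum of the stage-$s$ groups of the first $s$ chains. A basis of an explicitly given finite group can be found by search. In the same way, a tree built by an effective construction that creates finitely many nodes at each stage, and names the parent of each node when it is created, is a computable tree.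

Both theorems require a computable construction to follow the values of a $0''$-computable function $q$. The construction works with guesses, which are finite strings $\tau\in\omega^{<\omega}$; the $n$-th entry of a string codes a guess at $q(n)$. We write $\tau{\restriction}n$ for the initial segment of length $n$.

\begin{lemma}\label{lem:guess}
Uniformly in a total $0''$-computable function $q\colon\omega\to\omega$ there are a computable function $\nu\colon\omega^2\to\omega$ and a computable sequence of strings $\delta_s\in\omega^s$ such that for some $\pi\in\omega^\omega$:
\begin{itemize}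
\item[(a)] $q(n)=\nu(n,\pi(n))$ for all $n$;
\item[(b)] each $\pi{\restriction}n$ is an initial segment of infinitely many $\delta_s$;
\item[(c)] each string that is not an initial segment of $\pi$ is an initial segment of only finitely many $\delta_s$.
\end{itemize}
\end{lemma}

We say that $\tau$ is \emph{visited} at stage $s$ if it is an initial segment of $\delta_s$, and that $\tau$ is \emph{on} $\pi$ or \emph{off} $\pi$ according to whether it is an initial segment of $\pi$. Property (c) is the one that matters most: whatever a construction builds on behalf of a wrong guess is finite.

\begin{proof}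
By (C1) the graph of $q$ is $\Sigma^0_3$, so by (C2) there are uniformly c.e.\ sets $V_{n,c}$, where $c$ codes a pair $(v,a)$, such that $q(n)=v$ if and only if $V_{n,(v,a)}$ is infinite for some $a$. For a given $n$ many $c$ may have $V_{n,c}$ infinite, so we first make the witness unique. Enumerate the sets so that for each $n$ at most one element enters one of the sets $V_{n,c}$ at each stage. For $i$ coding $(c,b)$, an \emph{$i$-event for $n$} is a stage at which $V_{n,c}$ receives an element while $\sum_{c'<c}|V_{n,c'}|=b$, with the sizes taken at that stage. Fix $n$ and let $c$ be least with $V_{n,c}$ infinite. The sum $\sum_{c'<c}|V_{n,c'}|$ reaches a final value $b^*$, so there are infinitely many $(c,b)$-events for $b=b^*$ and finitely many for each $b\ne b^*$. For $c''<c$ there are finitely many $(c'',b)$-events because $V_{n,c''}$ is finite. For $c''>c$ there are finitely many because $\sum_{c'<c''}|V_{n,c'}|\ge|V_{n,c}|$ tends to infinity and so equals $b$ at finitely many stages only. Hence exactly one index $i_n$ has infinitely many events for $n$, and $i_n=((q(n),a),b^*)$ for some $a$. Put $\nu(n,((v,a),b))=v$ and $\pi(n)=i_n$; then (a) holds.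

Let $ev_n(j)$ be the index of the $j$-th event for $n$; this is a total computable function, as there are infinitely many events. Define $\delta_s(n)$ for $n<s$ by recursion on $s$ and $n$: $\delta_s(n)=ev_n(j)$, where $j$ is the number of $s'<s$ with $s'>n$ and $\delta_{s'}{\restriction}n=\delta_s{\restriction}n$. Suppose $\tau$ has length $n$ and is visited infinitely often. At the $j$-th stage $s>n$ at which $\tau$ is visited, $\delta_s(n)=ev_n(j)$. So $\tau^\frown i$ is visited exactly as many times as there are $i$-events for $n$: infinitely often if $i=i_n$, and finitely often otherwise. Induction on $n$ gives (b). A string off $\pi$ extends $(\pi{\restriction}n)^\frown i$ for some $n$ and $i\neq i_n$, which gives (c).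
\end{proof}

\section{Forcing a node to climb}\label{sec:climb}

\subsection*{One node, one function}
Let $T$ be a computable tree that we wish to defeat, and let $x$ be a child of the root. Let $f(s)$ be the largest $n\le s$ such that $P^n(y)=x$ for some node $y\le s$, or $0$ if there is none. This function is computable and nondecreasing, and its limit $F$ is $\mathrm{rk}(x)$ if that rank is finite and $\infty$ otherwise. Suppose we build $G$ with $u_F(G)=0$ in case $F<\infty$. Then $G\cong G(T)$ forces $\mathrm{rk}(x)\ge\omega$, by Lemma~\ref{lem:trees}(c). With the oracle $0^{(2j)}$ the same can be done at \emph{level $j$}, the interval of ordinals from $\omega j$ to below $\omega(j+1)$. If $x$ is expelled from every level, its rank is at least $\omega^2$, which is impossible when $p^{\omega^2}G=0$. The following example shows how $u_F=0$ is arranged without knowing $F$, and what it costs.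

\begin{example}\label{ex:one}
Let $f$ be computable with $f(0)=0$ and $f(s+1)-f(s)\in\{0,1\}$, and let $F=\lim_sf(s)$. Suppose we have already built a cyclic group $\langle e_0\rangle$ of size $n_0=n\ge1$, with socle generated by $z=p^ne_0$. We extend it as follows. When $f(s)$ reaches the size $n_i$ of the latest generator $e_i$, adjoin a root $e_{i+1}$ with $p^{n_i+2}e_{i+1}=z$; it has size $n_{i+1}=n_i+2$. The element $e_i'=e_i-p^2e_{i+1}$ satisfies $p^{n_i}e_i'=z-z=0$, and $\langle e_i',e_{i+1}\rangle=\langle e_i,e_{i+1}\rangle$ has order $p^{n_i+1}p^{n_i+2}$. Since $e_{i+1}$ has order $p^{n_i+3}$, this forces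
\[
\langle e_i,e_{i+1}\rangle=\langle e_i'\rangle\oplus\langle e_{i+1}\rangle
\]
with $e_i'$ of order $p^{n_i}$. The summand of size $n_i=f(s)$ has been replaced by one of size $n_i-1<f(s)$ and one of size $n_i+2>f(s)$. Let $C$ be the union.

If $F<\infty$, the process stops with $C=\langle e_0'\rangle\oplus\dots\oplus\langle e_{i-1}'\rangle\oplus\langle e_i\rangle$. The summands $\langle e_l'\rangle$ have size below $F$, and $e_i$ has size above $F$, because $f$ starts below $n_i$, moves in steps of at most $1$, and never equals $n_i$. So $u_F(C)=0$. If $F=\infty$, then $z=p^{n+2i}e_i$ for all $i$, and $C/\langle z\rangle\cong\bigoplus_i\mathbb Z(p^{n+2i})$. So $p^\omega C=\langle z\rangle\cong\mathbb Z(p)$.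
\end{example}

The cost cannot be avoided by a cleverer choice of extensions. Suppose that in a chain $(C_s)$ no basis element of $C_s$ has size $f(s)$, for any $s$, and that $z\neq0$ is a socle element with $\mathrm{ht}_{C_s}(z)>f(s)$. Then $\mathrm{ht}_{C_{s+1}}(z)\ge f(s)+1\ge f(s+1)$, and equality is excluded because the height of $z$ is the size of a basis element. So $z$ stays above $f$, and if $F=\infty$ it acquires infinite height.

Thus steering the Ulm invariants at one level away from a limit leaves a \emph{residue} at the next level. Section~\ref{sec:bury} shows that, against finitely many functions of which $\kappa$ tend to infinity, the residue can be confined to one place: its only possible nonzero Ulm invariant is $u_{\kappa-1}$. So at each level $j\ge1$ there will be one ordinal $\omega j+n_j$ at which the Ulm invariant of $G$ is out of our control, and we shall arrange that all Ulm invariants of level $j$ below it vanish. The node $x$ might still come to rest at rank exactly $\omega j+n_j$. To prevent this we use the second half of Lemma~\ref{lem:trees}(c). At level $j-1$ we also watch two siblings $w,w'$ below $x$. The smaller of their ranks carries a nonzero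 Ulm invariant, so once it is expelled from level $j-1$ it is at least $\omega j+n_j$, and the rank of $x$ is strictly larger.

\subsection*{The level lists}
Let $T_e$ ($e\in\omega$) be an effective list of all triples consisting of a partial computable candidate for the characteristic function of a set of nodes, a partial computable candidate for $P$, and a number as candidate for the root. Call $e$ \emph{valid} if $T_e$ is a computable tree: the first function is total and $\{0,1\}$-valued, the root is a node and is fixed by $P$, and for every node $x$ the value $P(x)$ is defined and a node and some $P^n(x)$ is the root. Each clause has the form $\forall\exists$, so validity is $\Pi^0_2$ and is decided by $0''$. Every computable tree is $T_e$ for some valid $e$. We continue to write $0$ for the root.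

For valid $e$ let $T_e^{(j)}$ be the set of non-root nodes of rank $\ge\omega j$. For a node $x\neq0$,
\begin{align*}
\mathrm{rk}(x)\ge\omega j+n&\iff\exists y\in T_e^{(j)}\ \ P^n(y)=x,\\
\mathrm{rk}(x)\ge\omega(j+1)&\iff\forall n\ \ \mathrm{rk}(x)\ge\omega j+n .
\end{align*}
So $T_e^{(0)}$ is computable and $T_e^{(j)}$ is $\Pi^0_{2j}$ for $j\ge1$; by (C1) it is $0^{(2j)}$-computable, uniformly in $e$ and $j$. For a node $w\neq0$ put
\[
\rho_{j,s}(w)=\max\big(\{0\}\cup\{n\le s:\exists y\le s\ \ y\in T_e^{(j)},\ P^n(y)=w\}\big).
\]
This is $0^{(2j)}$-computable and nondecreasing in $s$, with limit $n$ if $\mathrm{rk}(w)=\omega j+n$ and limit $\infty$ if $\mathrm{rk}(w)\ge\omega(j+1)$.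

At level $j$ we watch the trees $T_e$ with $e<j$, with two functions for each. Level $j-1$ then has $2j-2$ functions, so the place $\kappa-1$ of the residue it leaves at level $j$ is below the computable bound
\[
N_j=\max(2j-2,\,1)\qquad(j\ge1).
\]
For $j\ge1$ and $e<j$ we define total nondecreasing functions $f^{\mathrm{root}}_{e,j}$ and $f^{\mathrm{sib}}_{e,j}$, which are $0^{(2j)}$-computable uniformly in $e$ and $j$. If $e$ is not valid, both are constantly $0$. Let $e$ be valid.
\begin{itemize}
\item Go through all pairs $(x,y)$ in a fixed order, looking for a child $x$ of the root and $y\in T_e^{(e+1)}$ with $P^{N_{e+1}}(y)=x$. If there is such a pair, let $x_0=x_0(e)$ be the first coordinate of the first one. So $x_0$ exists if and only if some child of the root has rank $\ge\omega(e+1)+N_{e+1}$, and then $x_0$ is such a child. It does not depend on $j$, and the search is $0^{(2j)}$-computable because $2e+2\le2j$. Put $f^{\mathrm{root}}_{e,j}(s)=0$ if $x_0$ is not found within $s$ steps, and $f^{\mathrm{root}}_{e,j}(s)=\rho_{j,s}(x_0)$ otherwise.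
\item After $x_0$ is found, search in the same way, with witnesses from $T_e^{(j)}$, for nodes $w\neq w'$ with a common parent $t$ such that $P^i(t)=x_0$ for some $i\ge0$ and $\mathrm{rk}(w),\mathrm{rk}(w')\ge\omega j+N_j$. Put $f^{\mathrm{sib}}_{e,j}(s)=0$ if no such pair is found within $s$ steps, and otherwise $f^{\mathrm{sib}}_{e,j}(s)=\min(\rho_{j,s}(w),\rho_{j,s}(w'))$ for the first pair found.
\end{itemize}
The \emph{level $j$ list} consists of these $2j$ functions; the level $0$ list is empty. Let $\Phi_j\subset\omega$ be the set of finite limits of functions in the level $j$ list, and let $\kappa_j\le2j$ be the number of functions in it with limit $\infty$. These data depend only on the trees $T_e$.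

\begin{proposition}\label{prop:climb}
Let $G$ be a group with $p^{\omega^2}G=0$ and $p^\alpha G\neq0$ for all $\alpha<\omega^2$. Suppose there are numbers $n_j<N_j$ $(j\ge1)$ such that for all $j\ge1$ and $n<\omega$:
\begin{itemize}
\item[$(\star)$] if $u_{\omega j+n}(G)\neq0$, then $n\ge n_j$; and if moreover $n>n_j$, then $n\notin\Phi_j$.
\end{itemize}
Then $G\not\cong G(T)$ for every computable tree $T$.
\end{proposition}

\begin{proof}
Suppose $G\cong G(T)$ with $T=T_e$, $e$ valid. Since $p^{\omega^2}G(T)=0$, Lemma~\ref{lem:trees}(a) shows that every non-root node has an ordinal rank below $\omega^2$. Since $p^{\omega(e+1)+N_{e+1}}G(T)\neq0$, some node $y\neq0$ has rank $\ge\omega(e+1)+N_{e+1}$, and so does the child of the root among $y,P(y),P^2(y),\dots$. Hence $x_0=x_0(e)$ exists. We show by induction on $j\ge e+1$ that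
\begin{equation}\label{eq:climb}
\mathrm{rk}(x_0)\ge\omega j+n_j+1 .
\end{equation}
This gives $\mathrm{rk}(x_0)\ge\omega^2$, a contradiction. For $j=e+1$, \eqref{eq:climb} holds by the choice of $x_0$, as $N_{e+1}\ge n_{e+1}+1$. Assume \eqref{eq:climb} for some $j\ge e+1$.

\emph{Step 1: $\mathrm{rk}(x_0)\ge\omega(j+1)$.} Otherwise $\mathrm{rk}(x_0)=\omega j+n$ with $n_j<n<\omega$. Then $u_{\omega j+n}(G)\ge1$ by Lemma~\ref{lem:trees}(c), and $n=\lim_sf^{\mathrm{root}}_{e,j}(s)\in\Phi_j$ since $e<j$. This contradicts $(\star)$.

\emph{Step 2: the search for siblings at level $j$ succeeds.} Among the nodes $y$ with $P^i(y)=x_0$ for some $i\ge0$ and $\mathrm{rk}(y)\ge\omega(j+1)$, which include $x_0$, take one of least rank. A child of $y$ of rank $\ge\omega(j+1)$ would be a node of the same kind with smaller rank, so all children of $y$ have rank below $\omega(j+1)$. On the other hand $\mathrm{rk}(y)\ge\omega j+n+1$ for every $n$, so for every $n$ some child of $y$ has rank $\ge\omega j+n$. Hence the ranks of the children of $y$ take infinitely many values between $\omega j+N_j$ and $\omega(j+1)$, and two children with such ranks form a suitable pair.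

\emph{Step 3.} Let $w,w'$ be the first pair found, $t$ their parent, and $\alpha=\min(\mathrm{rk}(w),\mathrm{rk}(w'))\ge\omega j+N_j$. By Lemma~\ref{lem:trees}(c), $u_\alpha(G)\ge1$. If $\alpha=\omega j+n$ with $n<\omega$, then $n=\lim_sf^{\mathrm{sib}}_{e,j}(s)\in\Phi_j$ and $n\ge N_j>n_j$, contradicting $(\star)$. So $\alpha\ge\omega(j+1)$.

\emph{Step 4.} We have $\mathrm{rk}(x_0)\ge\mathrm{rk}(t)\ge\alpha+1$. If $\alpha\ge\omega(j+2)$, then \eqref{eq:climb} holds for $j+1$. Otherwise $\alpha=\omega(j+1)+n'$ with $n'<\omega$, and $(\star)$ at level $j+1$ gives $n'\ge n_{j+1}$, so again \eqref{eq:climb} holds for $j+1$.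
\end{proof}

Step 4 lifts $x_0$ only just above the \emph{lowest} place of level $j+1$ that can carry a nonzero Ulm invariant, while Step 1 needs $x_0$ to be above \emph{every} place that we do not control. This is why the residue must be confined to a single place, and why that place must be the lowest. It remains to construct a computable group satisfying the hypotheses of Proposition~\ref{prop:climb}.

\section{Jump inversion for groups}\label{sec:jump}

The group will be built from the top down, one level at a time: given a group $H$ that is computable from $0''$, we need a computable group $A$ with $p^\omega A\cong H$. To keep the Ulm invariants of $A$ away from a finite set of places, we also want all cyclic summands at all finite stages to be large.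

\begin{lemma}\label{lem:jump}
Uniformly in an infinite $0''$-computable group $H$ and $\mu\in\omega$ there is a computable chain $0=A_0\subset A_1\subset\cdots$ with union $A$ such that $p^\omega A\cong H$ and, for every $t$, all basis elements of $A_t$ have size $\ge\mu$.
\end{lemma}

\begin{proof}
\emph{Step 1: a presentation of $H$ by adjunctions.} Using $0''$, choose $h_0,h_1,\dots\in H$ as follows. Given $H_n=\langle h_0,\dots,h_{n-1}\rangle$ of order $p^n$, let $y$ be the least element of $H\setminus H_n$ and let $h_n=p^iy$, where $p^iy\notin H_n$ and $p^{i+1}y\in H_n$. The element $y$ exists because $H$ is infinite; this is the only use of that hypothesis in the construction. Then $|H_{n+1}|=p^{n+1}$. Also $\bigcup_nH_n=H$: otherwise the least element $y$ outside the union would be chosen at every step from some point on, and its order modulo $H_n$ would drop at each such step. Since each $H_{i+1}/H_i$ has order $p$, we have $ph_n=\sum_{i<n}\alpha_n(i)h_i$ for a unique $\alpha_n\in\{0,\dots,p-1\}^n$. The group $H_{n+1}$ is obtained from $H_n$ by adjoining $h_n$, so these relations present $H$. Apply Lemma~\ref{lem:guess} to the function $q(n)=\alpha_n$, coded by numbers;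 a value $\nu(n,i)$ that does not code an element of $\{0,\dots,p-1\}^n$ is read as the zero vector.

\emph{Step 2: a computable chain with union $B$ and $p^\omega B\cong H$.} A string $\tau$ of length $n\ge1$ contains guesses at the relations of $h_0,\dots,h_{n-1}$. We give it a generator $h_\tau$ as its version of $h_{n-1}$ and make $h_\tau$ more divisible each time $\tau$ is visited. Let $B_0=0$. At stage $s\ge1$, for $n=1,\dots,s$ in order and $\tau=\delta_s{\restriction}n$: if $h_\tau$ does not yet exist, adjoin it with
\[
ph_\tau=\sum_{i<n-1}\nu(n-1,\tau(n-1))(i)\;h_{\tau\restriction(i+1)};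
\]
then adjoin a $p^s$-th root $r_{\tau,s}$ of $h_\tau$. Let $B_s$ be the result and $B=\bigcup_sB_s$.

The elements $h_{\pi\restriction n}$ ($n\ge1$) satisfy the relations of the $h_{n-1}$, so $h_{n-1}\mapsto h_{\pi\restriction n}$ defines a homomorphism from $H$ onto $H_\pi=\langle h_{\pi\restriction n}:n\ge1\rangle$. Each $h_{\pi\restriction n}$ was adjoined to a group containing the previous ones, so it is not in their span; hence the image of $H_n$ has order $p^n$ and $H_\pi\cong H$. Since $\pi{\restriction}n$ is visited at infinitely many stages $s$, $H_\pi\subset p^\omega B$. For the converse, present $B/H_\pi$ by setting all $h_{\pi\restriction n}$ equal to $0$ in the presentation of $B$. The generator $r_{\pi\restriction n,s}$ is left with the single relation $p^sr_{\pi\restriction n,s}=0$. If $\tau$ is off $\pi$ and $\sigma$ is its shortest initial segment off $\pi$, the relations for $h_\tau$ and $r_{\tau,s}$ involve only generators attached to strings extending $\sigma$. So $B/H_\pi$ is the direct sum of cyclic groups of order $p^s$ and of groups $\bar B_\sigma$, one for each minimal string $\sigma$ off $\pi$, generated by the $h_\tau$ and $r_{\tau,s}$ with $\tau$ extending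 $\sigma$. As $\sigma$ is visited finitely often, $\bar B_\sigma$ is finitely generated and hence finite. Therefore $p^\omega(B/H_\pi)=0$, and $p^\omega B=H_\pi$.

\emph{Step 3: raising all sizes by $\mu$.} For each $t$ find a basis $(e_i)$ of $B_t$ and let $A_t=\bigoplus_i\langle\tilde e_i\rangle$ be obtained by adjoining a $p^\mu$-th root $\tilde e_i$ of each $e_i$. Then $p^\mu A_t=B_t$ and $A_t[p]=B_t[p]\subset p^\mu A_t$, so every nonzero socle element of $A_t$ has height $\ge\mu$ and all elements of every basis of $A_t$ have size $\ge\mu$. Since $e_i\in B_t\subset B_{t+1}=p^\mu A_{t+1}$, we can find $a_i\in A_{t+1}$ with $p^\mu a_i=e_i$. If $e_i$ has order $p^k$, then $\tilde e_i$ has order $p^{\mu+k}$ and $p^{\mu+k}a_i=0$, so $\tilde e_i\mapsto a_i$ defines a homomorphism $A_t\to A_{t+1}$. It sends $e_i=p^\mu\tilde e_i$ to $e_i$, so it extends the inclusion $B_t\subset B_{t+1}$. It is injective on $A_t[p]=B_t[p]$, hence injective. For the union $A$ we have $p^\mu A=B$, so $p^\omega A=p^\omega B\cong H$.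
\end{proof}

\section{Burying a finite group}\label{sec:bury}

We now carry out Example~\ref{ex:one} for $r$ functions at once, starting from an arbitrary finite group with large summands. Call $f\colon\omega\to\omega$ \emph{slow} if $f(0)=0$ and $f(s+1)-f(s)\in\{0,1\}$ for all $s$. Throughout this section $r\ge1$, the functions $f^1,\dots,f^r$ are computable and slow, $F^i=\lim_sf^i(s)\in\omega\cup\{\infty\}$, and $\kappa=\#\{i:F^i=\infty\}$. A group $Q$ is \emph{$\kappa$-homogeneous} if $p^\kappa Q=0$ and $u_n(Q)=0$ for all $n\neq\kappa-1$. (By Lemma~\ref{lem:ulm} this means that $Q$ is a direct sum of copies of $\mathbb Z(p^\kappa)$, possibly of none.) A $0$-homogeneous group is $0$, and a direct sum of $\kappa$-homogeneous groups is $\kappa$-homogeneous.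

\subsection*{Markers}
In Example~\ref{ex:one} the smaller summand $\langle e_i'\rangle$ falls below $f$ and is never touched again, which is why only the socle acquires infinite height. If a second function is still below $e_i'$ and tends to infinity, it reaches $e_i'$ later, the socle of $\langle e'_i\rangle$ is pushed up in its turn, and elements of order $p^2$ acquire infinite height. If instead $f^1=f^2$, nothing differs from the case of one function, although $\kappa$ may be $2$. To make the residue depend on $\kappa$ alone, we replace the values $f^i(s)$ by $r$ \emph{distinct} markers that include them. Let $g_1(s)\le\dots\le g_r(s)$ be the values $f^1(s),\dots,f^r(s)$ in nondecreasing order, and define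
\[
\gamma_1=g_1,\qquad\gamma_k=\max(g_k,\gamma_{k-1}+1),\qquad\text{so that}\quad\gamma_k=\max_{l\le k}\,(g_l+k-l).
\]
Let $k_0=r-\kappa+1$, so $1\le k_0\le r+1$.

\begin{lemma}\label{lem:markers}
For all $s$ and all $1\le k\le r$:
\begin{itemize}
\item[(M1)] $\gamma_1(s)<\dots<\gamma_r(s)$, and $\gamma_k(s+1)-\gamma_k(s)\in\{0,1\}$;
\item[(M2)] every $f^i(s)$ is one of $\gamma_1(s),\dots,\gamma_r(s)$;
\item[(M3)] $\gamma_k(s)\to\infty$ if $k\ge k_0$, and $\gamma_k$ is eventually constant if $k<k_0$.
\end{itemize}
\end{lemma}

\begin{proof}
(M1) The first statement is the definition. The $k$-th smallest entry of a tuple is monotone in the tuple and grows by $1$ when all entries do; by the closed formula the same holds for $\gamma_k$. Since $f^i(s)\le f^i(s+1)\le f^i(s)+1$ for all $i$, we get $\gamma_k(s)\le\gamma_k(s+1)\le\gamma_k(s)+1$.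

(M2) Fix $s$ and $k$ with $\gamma_k\neq g_k$. Then $g_k<\gamma_{k-1}+1$. Let $l<k$ be largest with $\gamma_l=g_l$; it exists since $\gamma_1=g_1$. Then $\gamma_l,\gamma_{l+1},\dots,\gamma_{k-1}$ are consecutive integers starting at $g_l$, and $g_l\le g_k\le\gamma_{k-1}$, so $g_k$ is one of them.

(M3) Exactly $r-\kappa=k_0-1$ of the $f^i$ are bounded, so $g_k$ is bounded if and only if $k<k_0$. Since $g_k\le\gamma_k\le g_k+k-1$, the same holds for $\gamma_k$, which is nondecreasing.
\end{proof}

\begin{lemma}\label{lem:bury}
Uniformly in $f^1,\dots,f^r$, numbers $m,d\in\omega$, and a finite group $E$ all of whose basis elements have size $\ge m+r+1$, there is a computable chain $E\subset C_d\subset C_{d+1}\subset\cdots$ with union $C$ such that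
\begin{itemize}
\item[(i)] $u_n(C)=0$ for $n<m$;
\item[(ii)] $u_n(C)=0$ for $n\in\{F^1,\dots,F^r\}\cap\omega$;
\item[(iii)] $Q=p^\omega C$ is $\kappa$-homogeneous.
\end{itemize}
\end{lemma}

\begin{proof}
\emph{Construction.} We keep a basis of the current finite group; its elements are called \emph{tokens}. The \emph{initial} tokens are a basis of $E$. At stage $s\ge d$, as long as some token $e$ has size $n=\gamma_k(s)$ for some $k$, one such token is \emph{hit} by $\gamma_k$: with $L=\gamma_r(s)+m+r+1$, adjoin a $p^L$-th root $D$ of $p^ne$, and replace $e$ by the \emph{main token} $D$ and the \emph{leftover} $e'=e-p^{L-n}D$. Since $p^LD=p^ne$ has order $p$, $D$ has order $p^{L+1}$ and size $L$. We have $p^ne'=0$, and $\langle e',D\rangle=\langle e,D\rangle$ has order $p^{n+1}p^L$. Hence $e'$ has order exactly $p^n$ and $\langle e,D\rangle=\langle e'\rangle\oplus\langle D\rangle$. We check below that $n\ge2$ at every hit, so $e'$ is nonzero, of size $n-1$, and the tokens again form a basis. The stage ends after finitely many hits: the sum of $\mathrm{size}+1$ over the tokens of size $\le\gamma_r(s)$ drops by one at each hit, because the main token has size $L>\gamma_r(s)$. Let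 $C_s$ be the group at the end of stage $s$. The construction uses only the values $f^i(s)$, so it is computable and uniform; $\kappa$ and $k_0$ enter only the verification.

\emph{Positions.} The \emph{position} at stage $s$ of a token present at that stage is the number of $l$ with $\gamma_l(s)\le$ its size. By (M1), a token hit by $\gamma_k$ has position $k\ge1$ at that stage. Its leftover has size $\gamma_k(s)-1$, which is at least $\gamma_{k-1}(s)$ if $k\ge2$, so it has position $k-1$. A new main token has position $r$. The position of a token does not change while the token is present. For let a token of position $k$ be present at the end of stage $s$. Its size is not a marker value, so it is $>\gamma_k(s)$ if $k\ge1$ and $<\gamma_{k+1}(s)$ if $k<r$. By (M1) it is $\ge\gamma_k(s+1)$ and $<\gamma_{k+1}(s+1)$, so the position at stage $s+1$ is still $k$. (Here slowness is used: a marker cannot jump over a token.) If $k\ge k_0$, then $\gamma_k\to\infty$, while $\gamma_k(s)$ is at most the size of the token as long as the token is present; and a token disappears only by being hit. Hence: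
\begin{itemize}
\item[(P)] a token of position $k$ can be hit only by $\gamma_k$ (never, if $k=0$), and if $k\ge k_0$ it is eventually hit.
\end{itemize}

\emph{Proof of (i) and (ii).} Every token satisfies $\mathrm{size}-\mathrm{position}\ge m+1$. This holds for initial and main tokens, which have size $\ge m+r+1$ and position $\le r$, and it passes to leftovers, since size and position both drop by $1$. So a token that is hit has size $\ge m+2$, as promised, and every token has size $>m$. Lemma~\ref{lem:stages} gives (i). At the end of stage $s$ no token has size $f^i(s)$, by (M2). If $F^i<\infty$, then $f^i(s)=F^i$ for large $s$, and Lemma~\ref{lem:stages} gives (ii).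

\emph{Splitting of elements.} The \emph{descendants} of a token $\tau$ are $\tau$ itself and the main token and leftover of every descendant that is hit; let $C^\tau$ be the subgroup they generate. Let $\tau_1,\dots,\tau_q$ be the tokens present at some moment. At each later moment the current group is the direct sum over $i$ of the subgroups generated by the descendants of $\tau_i$ then present, and these subgroups increase with time, with union $C^{\tau_i}$. So $C=\bigoplus_iC^{\tau_i}$. With all heights taken in $C$, this gives:
\begin{itemize}
\item[(S1)] if $x=\sum_ix_i$ with $x_i\in\langle\tau_i\rangle$, then $x$ has infinite height if and only if every $x_i$ has;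
\item[(S2)] if $\tau$ is never hit, then $C^\tau=\langle\tau\rangle$ is a finite direct summand of $C$, so no nonzero element of $\langle\tau\rangle$ has infinite height;
\item[(S3)] if $e$ is hit and $x\in\langle e\rangle$ has order $p^o$ with $o\ge1$, then $x=x'+x''$ with $x'\in\langle e'\rangle$ of order $p^{o-1}$ and $x''\in\langle D\rangle$ of order $p^o$, and $x$ has infinite height if and only if $x'$ and $x''$ both have.
\end{itemize}
For (S3), $x$ is a multiple of $p^{n+1-o}e=p^{n+1-o}e'+p^{L+1-o}D$ by an integer prime to $p$; the orders follow from those of $e'$ and $D$, and the last statement is (S1).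

\emph{The bounded markers fall silent.} By (M3) choose $s^*\ge d$ such that for $s\ge s^*$ all $\gamma_l(s)$ with $l<k_0$ are constant and, if $1<k_0\le r$, also $\gamma_{k_0}(s)>\gamma_{k_0-1}(s)+1$. We claim:
\begin{itemize}
\item[(Q)] at stages $s>s^*$ there is no hit by a marker $\gamma_l$ with $l<k_0$.
\end{itemize}
Suppose otherwise, and let $l<k_0$ be largest such that $\gamma_l$ hits a token $\tau$ at stage $s$. The size of $\tau$ is $\gamma_l(s)=\gamma_l(s-1)$, and $s-1\ge d$, so $\tau$ was not present at the end of stage $s-1$. It is not a main token created at stage $s$, as those have size $>\gamma_r(s)$. So $\tau$ is the leftover of a token hit at stage $s$. Since $\tau$ has position $l$, that hit was by $\gamma_{l+1}$; thus $l+1\le r$ and $\gamma_{l+1}(s)-1=\gamma_l(s)$. By the maximality of $l$ we have $l+1=k_0$, so $1<k_0\le r$ and $\gamma_{k_0}(s)=\gamma_{k_0-1}(s)+1$, against the choice of $s^*$.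

For a token of position $k\ge k_0-1$, the number $k-k_0+1$ counts the unbounded markers at or below it. By (S3) each of them can push one more layer of the token to infinite height, and the next two claims show that this count is exact.

\emph{Claim 1. If $\tau$ is a token and an element of $\langle\tau\rangle$ of order $p^o$ with $o\ge1$ has infinite height, then $o\le\kappa$.}

First let $\tau$ be created at a stage $>s^*$ with position $k$. We show by induction on $k$ that $k\ge k_0$ and $o\le k-k_0+1$. If $k<k_0$, then $\tau$ is never hit, by (P) and (Q), and (S2) excludes such an element. Let $k\ge k_0$. If $o=1$ the inequality holds. If $o\ge2$, then $\tau$ is hit by (P), and by (S3) its leftover, which has position $k-1$ and is created after $s^*$, contains an element of order $p^{o-1}$ and infinite height; by induction $o-1\le(k-1)-k_0+1$. Now let $\tau$ be arbitrary. By (S2) it is hit, and by (S3) its main token contains an element of order $p^o$ and infinite height. For the same reason that main token is hit, at a strictly later stage since at its creation its size exceeds $\gamma_r$, and so on. We reach such a main token created after $s^*$. It has position $r$, so $o\le r-k_0+1=\kappa$.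

\emph{Claim 2. If $\tau$ is a token of position $k$ and $0\le o\le k-k_0+1$, then every element of $\langle\tau\rangle$ of order $p^o$ has infinite height.}

We use induction on $o$, for all tokens at once. For $o=0$ the element is $0$. Let $o\ge1$, so that $k\ge k_0$, and let $x\in\langle\tau\rangle$ have order $p^o$.

Suppose first that $k=r$. By (P), $\tau$ is hit; its main token $D_0$ has position $r$ and is hit at a later stage, giving a main token $D_1$, and so on. Let $D_N$ have size $L_N$. By repeated use of (S3), $x=\sum_{t\le N}x_t'+x_N''$, where each $x_t'$ has order $p^{o-1}$ and lies in a leftover of position $r-1$, and $x''_N\in\langle D_N\rangle$ has order $p^o$. The $x_t'$ have infinite height by induction, as $o-1\le(r-1)-k_0+1$, and $x''_N\in p^{L_N+1-o}\langle D_N\rangle$. So $\mathrm{ht}(x)\ge L_N+1-o$ for all $N$. The $D_N$ are created at strictly increasing stages and $\gamma_r\to\infty$ because $r\ge k_0$, so $L_N\to\infty$.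

Now let $k<r$. By (P), $\tau$ is hit, and $x=x'+x''$ as in (S3). Here $x'$ has order $p^{o-1}$ in a token of position $k-1$, so it has infinite height by induction, and $x''$ has order $p^o$ in a token of position $r$, so it has infinite height by the case just treated, as $o\le r-k_0+1$.

\emph{Proof of (iii).} Let $x\in Q$, and write $x=\sum_\tau x_\tau$ with $x_\tau\in\langle\tau\rangle$ at a moment when $x$ is in the current group. By (S1) every $x_\tau$ has infinite height, so $p^\kappa x_\tau=0$ by Claim 1. Thus $p^\kappa Q=0$, and $u_n(Q)=0$ for $n\ge\kappa$. Let $\kappa\ge1$ and suppose now that $x\in Q[p]$. A nonzero component $x_\tau$ lies in $\langle\tau\rangle[p]$ and has infinite height, so $\tau$ is hit, by (S2). With $n,L,D$ as in that hit, $\langle\tau\rangle[p]=\langle p^n\tau\rangle=\langle p^LD\rangle$ and $p^LD=p^{\kappa-1}(p^{L+1-\kappa}D)$, where $L+1\ge r\ge\kappa$. The element $p^{L+1-\kappa}D$ has order $p^\kappa$ in a token of position $r$, so it lies in $Q$ by Claim 2 with $o=\kappa=r-k_0+1$. Hence $Q[p]\subset p^{\kappa-1}Q$. So $(p^nQ)[p]=Q[p]$ for all $n\le\kappa-1$, and $u_n(Q)=0$ for $n<\kappa-1$.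
\end{proof}

\section{The counterexample}\label{sec:group}

\subsection*{One level}
We combine the last two lemmas. We want a computable group $G$ that has $H$ as a summand of $p^\omega G$ and whose Ulm invariants avoid the finite limits $F^i$. If we knew the limits, this would be immediate from Lemma~\ref{lem:jump}: take $\mu$ larger than all finite $F^i$. We do not know them, so we run one copy of the chain of Lemma~\ref{lem:jump} for every guess $(X,c)$, where $X$ is the guessed set of $i$ with $F^i=\infty$ and $c_i$ is the guessed value of $F^i$ for $i\notin X$. A guess that wrongly puts $i$ into $X$ is never refuted, so we make it harmless: the copy advances only when its summands are all below the current values $f^i(s)$, $i\in X$, and so it stalls at a finite group. A guess with $c_i<F^i$ is refuted at a finite stage. By then it has produced a finite group, which is handed to Lemma~\ref{lem:bury}.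

\begin{proposition}\label{prop:step}
Uniformly in an infinite $0''$-computable group $H$, numbers $m,r\in\omega$, and computable nondecreasing functions $f^1,\dots,f^r$ with limits $F^i\in\omega\cup\{\infty\}$, there is a computable chain whose union $G$ is infinite and satisfies, with $\kappa=\#\{i:F^i=\infty\}$:
\begin{itemize}
\item[(a)] $p^\omega G\cong H\oplus E$ for a $\kappa$-homogeneous group $E$;
\item[(b)] $u_n(G)=0$ for $n\in\{F^1,\dots,F^r\}\cap\omega$;
\item[(c)] $u_n(G)=0$ for $n<m$.
\end{itemize}
\end{proposition}

\begin{proof}
Replace $f^i$ by the slow function $\tilde f^i$ with $\tilde f^i(0)=0$ that increases by $1$ from $s$ to $s+1$ exactly when $\tilde f^i(s)<f^i(s+1)$. Then $\tilde f^i\le f^i$, and $\tilde f^i$ cannot stop below $F^i$, so the limits agree. Thus we may assume that the $f^i$ are slow.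

Let $G=\bigoplus_{(X,c)}G_{X,c}$, where $X\subset\{1,\dots,r\}$, $c\colon\{1,\dots,r\}\setminus X\to\omega$, and $G_{X,c}$ is the union of the following chain. Let $\mu=m+r+1+\max_{i\notin X}c_i$, with $\max\emptyset=0$, and let $(A_t)$, with union $A$, be given by Lemma~\ref{lem:jump} for $H$ and $\mu$. Let $a$ be the first stage with $f^i(a)=c_i$ for all $i\notin X$; before stage $a$ the group is $0$, and if there is no such stage then $G_{X,c}=0$. Let $d>a$ be the first stage with $f^i(d)>c_i$ for some $i\notin X$, and $d=\infty$ if there is none. For $a\le s<d$ the group at stage $s$ is $A_{t(s)}$, where $t(a)=0$, and $t(s+1)=t(s)+1$ if all basis elements of $A_{t(s)+1}$ have size $<f^i(s+1)$ for every $i\in X$ (no condition if $X=\emptyset$), and $t(s+1)=t(s)$ otherwise. If $d<\infty$, then from stage $d$ on follow Lemma~\ref{lem:bury} for $f^1,\dots,f^r$, $m$, $d$ and the finite group $A_{t(d-1)}$. This is legitimate because $\mu\ge m+r+1$, and $r\ge1$ as some $i$ is not in $X$. These chains are uniformly computable. If $a$ exists, there are three cases.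

\emph{$d=\infty$ and $t$ is unbounded.} Then $G_{X,c}=A$. As $p^\omega A\cong H\neq0$, the orders of elements of $A$ are unbounded, so the sizes of basis elements of the $A_t$ are unbounded, and $F^i=\infty$ for $i\in X$. Also $F^i=c_i$ for $i\notin X$, as $d=\infty$. So $(X,c)$ is the correct guess. Conversely, for the correct guess $a$ exists, $d=\infty$, and $t$ is unbounded because each $A_{t+1}$ is finite and $f^i(s)\to\infty$ for $i\in X$. So exactly one component is of this kind. If $u_n(A)\neq0$, then $n\ge\mu$ by Lemma~\ref{lem:stages}, so $n\ge m$ and $n>F^i$ for all $i$ with $F^i<\infty$.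

\emph{$d=\infty$ and $t$ is bounded.} Then $G_{X,c}=A_t$ for the final value $t$, a finite group, so $p^\omega G_{X,c}=0$. If $t=0$ it is $0$. Otherwise let $s$ be the stage at which $t$ was reached. The size $n$ of a basis element satisfies $n\ge\mu\ge m$, $n>c_i=F^i$ for $i\notin X$, and $n<f^i(s)\le F^i$ for $i\in X$. So (b) and (c) hold for this component.

\emph{$d<\infty$.} By Lemma~\ref{lem:bury}, (b) and (c) hold for this component, and $p^\omega G_{X,c}$ is $\kappa$-homogeneous.

Let $E$ be the direct sum of the groups $p^\omega G_{X,c}$ of the third case. Since $p^\omega$ and $u_n$ are compatible with direct sums, (a)--(c) follow, and $G$ is infinite because it contains $A$.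
\end{proof}

\subsection*{All levels}
Proposition~\ref{prop:step} descends one level. There is no top level below $\omega^2$ from which to start, so we build for each $k\ge1$ a group $G_k$ by starting at level $k$ and descending $k$ times, and take the direct sum. The group placed at the top of $G_k$ is not steered away from $\Phi_k$, so it must sit at the same place as the residue at level $k$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Recall $N_j$, $\Phi_j$, $\kappa_j$ and the level lists from Section~\ref{sec:climb}, and put
\[
n_j=\max(\kappa_{j-1},1)-1\qquad(j\ge1).
\]
Since $\kappa_{j-1}\le2j-2$, we have $n_j<N_j$. For a function $f$ in the level $j-1$ list, ``$\lim f=\infty$'' is $\forall n\,\exists s\;f(s)\ge n$, which is $\Pi^0_2$ relative to $0^{(2j-2)}$. So $0^{(2j)}$ computes $\kappa_{j-1}$ and $n_j$, uniformly in $j$.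

\emph{Construction.} For $k\ge1$ let $H^k_k=\bigoplus_\omega\mathbb Z(p^{n_k+1})$, an infinite $0^{(2k)}$-computable group. For $j=k-1,\dots,0$ let $H^j_k$ be the infinite $0^{(2j)}$-computable group given by Proposition~\ref{prop:step} relative to $0^{(2j)}$, applied to $H^{j+1}_k$, which is computable from $0^{(2j+2)}=(0^{(2j)})''$, to the level $j$ list, and to $m=N_j$ ($m=0$ if $j=0$). Put $G_k=H^0_k$ and $G=\bigoplus_{k\ge1}G_k$.

\emph{$G$ is computable.} An index of $H^k_k$ relative to $0^{(2k)}$, indices of the level $j$ functions relative to $0^{(2j)}$, and the numbers $2j$ and $N_j$ are computable from $k$ and $j$. Proposition~\ref{prop:step} is uniform in the oracle and in all data, so there is a computable function taking $j$ and an index of $H^{j+1}_k$ relative to $0^{(2j+2)}$ to an index of $H^j_k$ relative to $0^{(2j)}$. Iterating it $k$ times gives an index of a computable chain for $G_k$, computably in $k$. So $G$ is a direct sum of uniformly computable chains.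

\emph{The subgroups $p^{\omega j}G_k$.} For $1\le j\le k$, part (a) at level $j-1$ gives $p^\omega H^{j-1}_k\cong H^j_k\oplus E^j_k$ with $E^j_k$ a $\kappa_{j-1}$-homogeneous group. If $\kappa_{j-1}=0$ then $E^j_k=0$, and if $\kappa_{j-1}\ge1$ then $n_j=\kappa_{j-1}-1$; in both cases $u_n(E^j_k)=0$ for $n\neq n_j$, and $p^\omega E^j_k=0$. By induction on $j$,
\begin{equation}\label{eq:levels}
p^{\omega j}G_k\cong H^j_k\oplus E^j_k\qquad(1\le j\le k),
\end{equation}
since $p^{\omega(j+1)}G_k=p^\omega(p^{\omega j}G_k)\cong p^\omega H^j_k\cong H^{j+1}_k\oplus E^{j+1}_k$ for $j<k$. In particular $p^{\omega k}G_k$ is nonzero of bounded exponent, so $p^{\omega(k+1)}G_k=0$. Hence $p^{\omega^2}G=0$, and $p^\alpha G\supset p^{\omega k}G_k\neq0$ whenever $\alpha\le\omega k$. If $p^\alpha G=p^{\alpha+1}G$ for some $\alpha<\omega^2$, then $p^\alpha G=p^{\omega^2}G=0$, which is false. So $G$ is reduced of length $\omega^2$.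

\emph{Property $(\star)$.} Let $j\ge1$ and $u_{\omega j+n}(G)=\sum_ku_n(p^{\omega j}G_k)\neq0$. The terms with $k<j$ vanish, so by \eqref{eq:levels} there is $k\ge j$ with $u_n(E^j_k)\neq0$ or $u_n(H^j_k)\neq0$. If $u_n(E^j_k)\neq0$, or if $k=j$ and $u_n(H^j_j)\neq0$, then $n=n_j$. Otherwise $k>j$ and $H^j_k$ was produced by Proposition~\ref{prop:step} at level $j$, so (c) gives $n\ge N_j>n_j$ and (b) gives $n\notin\Phi_j$. In both cases $(\star)$ holds. Proposition~\ref{prop:climb} completes the proof.
\end{proof}

\section{Groups of length below $\omega^2$}\label{sec:below}

For a computable group $G$ and $x\in G$ let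
\[
h_s(x)=\max\big(\{0\}\cup\{n\le s:\exists y\le s\ \ y\in G,\ p^ny=x\}\big).
\]
This is computable and nondecreasing in $s$. Its limit is the \emph{truncated height} $\overline{\mathrm{ht}}(x)=\min(\mathrm{ht}(x),\omega)$, where an infinite limit is read as $\omega$. A \emph{chain of rank $a$ at a node $t$} consists of nodes $c^0,\dots,c^a$ with $P(c^0)=t$ and $P(c^{i+1})=c^i$; it is empty if $a=-1$, and $c^0$ is its \emph{top}. In a stage construction a chain can be lengthened but not shortened, which is why approximations from below are the ones we can use. The first lemma treats the highest level.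

\begin{lemma}\label{lem:top}
If $H$ is computable and $p^\omega H$ is divisible, then $H\cong G(T)$ for a computable tree $T$.
\end{lemma}

\begin{proof}
The socle $H[p]$ is a computable subset of $H$, and the span of finitely many elements is a finite set that we can list. Going through $H[p]$ and keeping each element not in the span of those kept before, we enumerate a basis $z_0,z_1,\dots$ (finite or infinite). The heights of the $z_n$ need not determine the Ulm invariants, because a sum can be higher than its terms; so we measure each $z_n$ by the best element of its coset. Let $Z_n=\langle z_i:i<n\rangle$ and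
\[
b_n=\lim_s\max\{h_s(z):z\in z_n+Z_n\}=\max\{\overline{\mathrm{ht}}(z):z\in z_n+Z_n\}\le\omega .
\]
Let $T$ consist of one chain at the root for each $z_n$, started when $z_n$ is enumerated and given rank $\max\{h_s(z):z\in z_n+Z_n\}$ at stage $s$. Then $T$ is a computable tree, and $G(T)$ is the direct sum of a copy of $\mathbb Z(p^{b_n+1})$ for each $n$ with $b_n<\omega$ and a copy of $\mathbb Z(p^\infty)$ for each $n$ with $b_n=\omega$.

Pick $x_n\in z_n+Z_n$ with $\overline{\mathrm{ht}}(x_n)=b_n$. Then $\langle x_i:i<n\rangle=Z_n$ for all $n$, and the $x_n$ form a basis of $H[p]$. We claim that $\overline{\mathrm{ht}}(\sum c_nx_n)=\min\{b_n:c_n\neq0\}$ for every nonzero combination. Let $e=c_Nx_N+y$ with $c_N\neq0$ and $y\in Z_N$. Then $c_N^{-1}e\in z_N+Z_N$, so $\overline{\mathrm{ht}}(e)\le b_N$. Hence $y=e-c_Nx_N$ has $\overline{\mathrm{ht}}(y)\ge\overline{\mathrm{ht}}(e)$, so $\overline{\mathrm{ht}}(e)\le\min(b_N,\overline{\mathrm{ht}}(y))$; the reverse inequality always holds. Induction on $N$ proves the claim.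

So for $m\le\omega$ the space $(p^mH)[p]$ has as a basis the $x_n$ with $b_n\ge m$. Therefore $u_m(H)=\#\{n:b_n=m\}=u_m(G(T))$ for $m<\omega$. The groups $p^\omega H$ and $p^\omega G(T)$ are divisible of rank $\#\{n:b_n=\omega\}$, hence isomorphic; this is where the hypothesis is used. Lemma~\ref{lem:ulm} gives $H\cong G(T)$.
\end{proof}

Now let $p^\omega G\cong G(S)$ with $S$ computable from $0''$. As in Lemma~\ref{lem:jump}, we guess at $S$ and create a node $h_\tau$ for each guess $\tau$, hanging longer chains from it each time $\tau$ is visited. Now, however, the invariants $u_n$ must come out exactly right, and both the chains and the nodes $h_\tau$ of wrong guesses contribute to them. The remedy is to make the contribution independent of whether the guess is right. Let $\sigma_0<\sigma_1<\cdots$ be numbers with $u_{\sigma_k}(G)\ge1$. Consider a child $h$ of the root that after $q$ visits carries chains of ranks $\sigma_0,\dots,\sigma_{q-2}$ and $\sigma_{q-1}-1$. If there are exactly $q$ visits, $h$ has rank $\sigma_{q-1}$; in Lemma~\ref{lem:trees}(b) the last chain cancels against $\epsilon_h$, and $h$ itself is counted as a child of the root, so the places counted are $\sigma_0,\dots,\sigma_{q-1}$,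 once each. If there are infinitely many visits, $h$ has rank $\omega$ and the places counted below $\omega$ are all $\sigma_k$, once each. Either way each visit uses up exactly one $\sigma_k$.

For this we need a \emph{supply} of such $\sigma_k$ that can be approximated from below. It comes from an element of height exactly $\omega$. Without one there may be no supply at all ($G=\mathbb Z(p^\infty)$ has $u_n(G)=0$ for all $n$), which is why the divisible case was treated separately.

\begin{lemma}\label{lem:supply}
Let $G$ be computable with $p^\omega G$ not divisible. There is a computable function $\sigma_k(s)$, nondecreasing in $s$, with $k\le\sigma_k(s)<\sigma_{k+1}(s)$, such that the limits $\sigma_k=\lim_s\sigma_k(s)$ are finite, $\sigma_0<\sigma_1<\cdots$, and $u_{\sigma_k}(G)\ge1$ for all $k$.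
\end{lemma}

\begin{proof}
Fix $v\in p^\omega G\setminus p^{\omega+1}G$. For $r\ge1$ search for $a_r$ with $p^ra_r=v$ and let $y_r=p^{r-1}a_r$. Then $py_r=v$ and $\mathrm{ht}(y_r)\ge r-1$, and $\mathrm{ht}(y_r)<\omega$ since otherwise $v\in p^{\omega+1}G$. If $n=\mathrm{ht}(y_r)$, then $\mathrm{ht}(y_{n+2})>n$, so $y_r-y_{n+2}\in G[p]$ has height exactly $n$ and $u_n(G)\ge1$. The function $\eta_s(r)=\max(r-1,h_s(y_r))$ is nondecreasing in $s$ with limit $\mathrm{ht}(y_r)$.

It remains to select a strictly increasing sequence among these heights. Define $\sigma_k(s)=\eta_s(r_k(s))$, where $r_0(s)=1$, $r_{k+1}(0)=\sigma_k(0)+2$, and for $s\ge1$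
\[
r_{k+1}(s)=\begin{cases}r_{k+1}(s-1)&\text{if }\eta_s(r_{k+1}(s-1))>\sigma_k(s),\\ \sigma_k(s)+2&\text{otherwise.}\end{cases}
\]
Since $\eta_s(r)\ge r-1$, we have $\sigma_{k+1}(s)>\sigma_k(s)$ in all cases, and so $\sigma_k(s)\ge k$. In the first case $\sigma_{k+1}(s)\ge\sigma_{k+1}(s-1)$ by monotonicity of $\eta$; in the second, $\sigma_{k+1}(s-1)\le\eta_s(r_{k+1}(s-1))\le\sigma_k(s)<\sigma_{k+1}(s)$. If $\sigma_k(s)=\sigma_k(s-1)$, then $\eta_s(r_{k+1}(s-1))\ge\sigma_{k+1}(s-1)>\sigma_k(s)$, so the first case applies. By induction on $k$, $r_k(s)$ has a final value $r_k$ and $\sigma_k(s)$ has the final value $\mathrm{ht}(y_{r_k})<\omega$. The remaining statements follow.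
\end{proof}

\begin{lemma}\label{lem:down}
If $G$ is computable, $p^\omega G$ is not divisible, and $p^\omega G\cong G(S)$ for a $0''$-computable tree $S$, then $G\cong G(T)$ for a computable tree $T$.
\end{lemma}

\begin{proof}
Take $\sigma_k(s)$ from Lemma~\ref{lem:supply}; the numbers $k$ are called \emph{indices}.

\emph{The invariants not covered by the supply.} Let $u'_n=u_n(G)-1$ if $n\in\{\sigma_k:k\in\omega\}$ and $u'_n=u_n(G)$ otherwise, with $\infty-1=\infty$. The relation $u_n(G)\ge l$ says that there are $z_1,\dots,z_l\in G[p]$ all of whose nontrivial $\mathbb F_p$-combinations lie in $p^nG$ (a $\Sigma^0_1$ condition) and outside $p^{n+1}G$ (a $\Pi^0_1$ condition); so it is $\Sigma^0_2$. The set $\{\sigma_k:k\in\omega\}$ is $0'$-computable by (C3), as $\sigma_k=n$ requires $k\le n$. By (C1) the relation $u'_n\ge l$ is $\Sigma^0_2$, say equivalent to $\exists a\,\forall b\;\theta(n,l,a,b)$ with $\theta$ computable.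

\emph{Guessing $S$.} Using $0''$, list $S\setminus\{0\}$ as follows. At step $n$ list the least node $y\le n$ of $S\setminus\{0\}$ not yet listed whose parent is the root or already listed; put $q(n)=-1$ if the parent is the root and $q(n)=i$ if the parent was listed at step $i<n$. If there is no such $y$, put $q(n)=*$. Every node is listed, by induction on the distance from the root: once its parent is listed and $n\ge y$, only finitely many smaller nodes can take precedence over $y$. Apply Lemma~\ref{lem:guess} to $q$, with values coded. Call a string $\tau$ of length $n\ge1$ \emph{live} if $\nu(n-1,\tau(n-1))$ is $-1$, or is some $i<n-1$ with $\tau{\restriction}(i+1)$ live. By induction on $n$, $\pi{\restriction}n$ is live if and only if a node is listed at step $n-1$.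

\emph{Construction of $T$.} A \emph{fresh} index is one larger than all indices assigned so far. At stage $s$:
\begin{itemize}
\item[1.] For each live $\tau=\delta_s{\restriction}n$, $1\le n\le s$, in increasing order of $n$, create a node $h_\tau$ if it does not exist; its parent is the root if $\nu(n-1,\tau(n-1))=-1$ and $h_{\tau\restriction(i+1)}$ if the value is $i$. Then assign one fresh index to each of these $\tau$, in decreasing order of length, so that shorter strings receive larger indices.
\item[2.] One new pair $(n,l)$ with $l\ge1$ is taken under consideration, so that every pair is taken eventually; it gets the candidate $a=0$ and a new chain of rank $n$ at the root. For each pair $(n,l)$ under consideration, if $\theta(n,l,a,b)$ fails for its candidate $a$ and some $b\le s$, assign to its chain a fresh index $\ge n$, and give the pair the candidate $a+1$ and a new chain of rank $n$ at the root.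
\item[3.] Each unassigned index that is smaller than $s$ or than some assigned index is assigned to a new chain of its own at the root.
\item[4.] Lengthen chains so that a chain at the root with index $k$ has rank $\sigma_k(s)$, and so that, if $\tau$ has indices $k_1<\dots<k_q$, the node $h_\tau$ has chains $c_1,\dots,c_q$ of ranks $\sigma_{k_1}(s),\dots,\sigma_{k_{q-1}}(s),\ \sigma_{k_q}(s)-1$.
\end{itemize}
Item 4 never asks to shorten a chain: $\sigma_k(s)$ is nondecreasing in $s$; a new index of $\tau$ is larger than the old ones, so the target for the formerly last chain only rises; and a chain of rank $n$ from item 2 gets an index $k\ge n$, so $\sigma_k(s)\ge n$. The result is a computable tree $T$. By freshness and item 3, every index is assigned exactly once. Every chain has a finite final rank, and nothing else is attached to its nodes.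

\emph{Ranks.} Let $\tau$ be live, visited and off $\pi$. It is visited finitely often, so it has finitely many indices $k_1<\dots<k_q$, and there are only finitely many nodes $h_{\tau'}$ with $\tau'$ properly extending $\tau$; these $\tau'$ are off $\pi$ as well. At the last visit to such a $\tau'$, the string $\tau$ is also visited and receives a larger index, so the last index of $\tau'$ is less than $k_q$. We show that $\mathrm{rk}(h_\tau)=\sigma_{k_q}$, assuming the corresponding statement for these $\tau'$. The children of $h_\tau$ are the tops of $c_1,\dots,c_q$ and some of the $h_{\tau'}$. All of them other than the top of $c_q$ have ranks $\sigma_k$ with $k<k_q$, which are less than $\sigma_{k_q}$. If $\sigma_{k_q}\ge1$, the top of $c_q$ has rank $\sigma_{k_q}-1$, which is therefore the largest rank of a child. If $\sigma_{k_q}=0$, then $c_q$ is empty and $h_\tau$ has no children. In both cases $\mathrm{rk}(h_\tau)=\sigma_{k_q}$.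

If $\tau$ is live and on $\pi$, it receives infinitely many indices $k_1<k_2<\cdots$; each chain $c_i$ is eventually not the last and has final rank $\sigma_{k_i}$, so $\mathrm{rk}(h_\tau)\ge\omega$. Hence the nodes of rank $\ge\omega$ are exactly the $h_{\pi\restriction n}$ with $\pi{\restriction}n$ live. Sending $h_{\pi\restriction n}$ to the node listed at step $n-1$ respects parents, so these nodes together with the root form a tree isomorphic to $S$. By Lemma~\ref{lem:trees}(a), $p^\omega G(T)\cong G(S)\cong p^\omega G$.

\emph{Ulm invariants.} Fix $n<\omega$ and evaluate the terms of Lemma~\ref{lem:trees}(b) with $\alpha=n$.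
\begin{itemize}
\item If $t$ lies in a chain, then $t$ is a leaf, or it has exactly one child and $\mathrm{rk}(t)$ is one more than the rank of that child. In both cases the term is $0$.
\item If $t$ is the root, or $t=h_\tau$ with $\tau$ on $\pi$, then $\epsilon_t=0$. The term counts the chains at $t$ of final rank $n$ and the children $h_{\tau'}$ of rank $n$, which have $\tau'$ off $\pi$.
\item If $t=h_\tau$ with $\tau$ off $\pi$ and last index $k_q$, then $\epsilon_t=1$ if and only if $\sigma_{k_q}=n+1$, that is, if and only if $c_q$ has final rank $n$. So $c_q$ cancels against $\epsilon_t$, and the term counts the chains among $c_1,\dots,c_{q-1}$ of final rank $n$ and the children $h_{\tau'}$ of rank $n$.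
\end{itemize}
Thus $u_n(G(T))$ is the number of objects of rank $n$ among the chains at the root, the chains at nodes $h_\tau$ other than the last chain of a $\tau$ off $\pi$, and the nodes $h_\tau$ with $\tau$ off $\pi$. Apart from the chains of item 2 that never receive an index, these objects correspond bijectively to the indices: an index $k$ assigned to a chain at the root goes to that chain, the last index of a $\tau$ off $\pi$ goes to $h_\tau$, and any other index $k_i$ of a string $\tau$ goes to $c_i$. The object belonging to $k$ has rank $\sigma_k$. As the $\sigma_k$ are distinct, these objects contribute $u_n(G)-u'_n$ when $u_n(G)$ is finite, and at most $1$ in any case. For a pair $(n,l)$, a candidate $a$ is abandoned exactly if $\theta(n,l,a,b)$ fails for some $b$. So if $u'_n\ge l$ the candidate stops at the least good $a$ and exactly one chain of the pair never receives an index, and otherwise every chain of the pair receives one. These chains contribute $\#\{l\ge1:u'_n\ge l\}=u'_n$. Hence $u_n(G(T))=u_n(G)$ for all $n<\omega$, and $G(T)\cong G$ by Lemma~\ref{lem:ulm}.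
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:below}]
Let $p^\alpha G$ be divisible and $\alpha\le\omega N$ with $N<\omega$; then $p^{\omega N}G=p^\alpha G$ is divisible. Since
\[
x\in p^{\omega(i+1)}G\iff\forall n\,\exists y\in p^{\omega i}G\ \ p^ny=x,
\]
the subgroup $p^{\omega i}G$ is $\Pi^0_{2i}$, so by (C1) it is a $0^{(2i)}$-computable group. We show by downward induction on $i\le N$ that $K=p^{\omega i}G$ is isomorphic to $G(S_i)$ for a $0^{(2i)}$-computable tree $S_i$. If $p^\omega K$ is divisible, which holds in particular for $i=N$, apply Lemma~\ref{lem:top} relative to $0^{(2i)}$. Otherwise $i<N$, and $p^\omega K=p^{\omega(i+1)}G\cong G(S_{i+1})$ with $S_{i+1}$ computable from $0^{(2i+2)}=(0^{(2i)})''$; apply Lemma~\ref{lem:down} relative to $0^{(2i)}$. The case $i=0$ is the theorem.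
\end{proof}

\begin{thebibliography}{9}

\bibitem{IEE}
\emph{Iterated effective embeddings of abelian $p$-groups},
\texttt{https://personal.ntu.edu.sg/\allowbreak kmng/\allowbreak Files/\allowbreak Papers/\allowbreak IteratedEmbeddings.pdf}.

\end{thebibliography}
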